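# Tall Borel Ideals and the Random Graph Ideal

## Colorings whose homogeneous sets all lie in the ideal

Begin with a guess. Let $J$ be a family of "negligible" subsets of $\omega$ that is rich enough to have an infinite member inside every infinite set. By Ramsey's theorem, every $2$-coloring of pairs has infinite homogeneous sets. Since $J$ has infinite members everywhere, the guess is that on some non-negligible set $X$ one can color pairs so cleverly that *every* homogeneous subset of $X$ is negligible. We test this on examples after fixing the words.

**Definition (ideals).** An *ideal* on $\omega$ is a family $J\subseteq\mathcal P(\omega)$ closed under subsets and finite unions, containing all finite sets and not containing $\omega$. Put $J^+=\mathcal P(\omega)\setminus J$, the *positive* sets. For $X\in J^+$ the restriction $J|X=\{A\cap X:A\in J\}=J\cap\mathcal P(X)$ is an ideal on $X$. The ideal $J$ is *tall* if every infinite subset of $\omega$ contains an infinite member of $J$. The same words are used for ideals on other countably infinite sets.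

Positive sets are infinite, and a positive set stays positive when finitely many points are removed. We use both facts constantly.

**Definition (homogeneous sets).** $[X]^2$ is the set of two-element subsets of $X$. For $c:[X]^2\to2$, a set $H\subseteq X$ is *$c$-homogeneous* if $c$ is constant on $[H]^2$.

**Definition (Ramsey ideals).** $J$ is *Ramsey* if

> (Ram) for every $X\in J^+$ and $c:[X]^2\to 2$ there is a $c$-homogeneous $H\subseteq X$ with $H\in J^+$.

So the guess says that a tall ideal is never Ramsey. Here are some tests.

**Test 1: finite sets.** The ideal $\mathrm{Fin}$ of finite sets is Ramsey by Ramsey's theorem. It is not tall, so this does not contradict the guess. On $\omega\times\omega$ let $\emptyset\times\mathrm{Fin}$ be the ideal of sets all of whose vertical columns are finite. A positive set contains an infinite subset of some column, and below such a subset the ideal is just $\mathrm{Fin}$. So $\emptyset\times\mathrm{Fin}$ is Ramsey; again it is not tall, since an infinite subset of a column contains no infinite member. We shall meet this ideal again.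

**Test 2: $\mathrm{Fin}\times\mathrm{Fin}$.** This is the ideal of those $A\subseteq\omega\times\omega$ for which all but finitely many columns of $A$ are finite. It is tall: an infinite set either has an infinite part in one column, which is in the ideal, or meets infinitely many columns, and then we choose one point from each of them. Color a pair $1$ if its two points lie in the same column. A homogeneous set of color $1$ lies in a column, and one of color $0$ meets each column in at most one point. Both are in the ideal.

**Test 3: the summable ideal** $\{A\subseteq\omega:\sum_{x\in A\setminus\{0\}}1/x<\infty\}$. It is tall, since from any infinite set we can choose $x_0<x_1<\cdots$ with $x_i\ge2^i$. Cut each interval $[4^n,4^{n+1})$ into $3\cdot2^n$ consecutive cells of $2^n$ points each, let $\{0\}$ be a cell, and color a pair $1$ if it lies in one cell. A homogeneous set of color $1$ is finite. One of color $0$ has at most $3\cdot 2^n$ points in $[4^n,4^{n+1})$, so its sum is at most $\sum_n3\cdot2^n/4^n=6$.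

**Test 4: the ideal $\mathrm{conv}$** of those $A\subseteq\mathbb Q\cap[0,1]$ with only finitely many accumulation points in $[0,1]$. It is tall by the Bolzano–Weierstrass theorem. Here "same cell" colorings on the whole space fail. Suppose the cells $P_n$ are all in the ideal. Go through the open subintervals of $[0,1]$ with rational endpoints, and each time choose a rational point of the interval outside the finitely many cells already used. This is possible because the union of those cells has only finitely many accumulation points. The points chosen form a dense set with at most one point in each cell; it is homogeneous of color $0$ and positive. (If some cell is not in the ideal, that cell itself is positive and homogeneous.) Another coloring works: enumerate $\mathbb Q\cap[0,1]=\{q_0,q_1,\dots\}$ and for $i<j$ color $\{q_i,q_j\}$ by $1$ if $q_i<q_j$. An infinite homogeneous set is a monotone sequence, hence converges, hence is in the ideal.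

So the guess survives, but the coloring depends on the ideal. It does not survive in full generality. Let $U$ be a Ramsey ultrafilter on $\omega$, that is, a nonprincipal ultrafilter such that every $c:[\omega]^2\to2$ has a homogeneous set in $U$; such ultrafilters exist under the continuum hypothesis. Let $J=\mathcal P(\omega)\setminus U$, so that $J^+=U$. This $J$ is tall: split an infinite set into two disjoint infinite halves; at most one of them is in $U$. And it is Ramsey: given $X\in U$ and $c:[X]^2\to2$, extend $c$ to $[\omega]^2$, take a homogeneous $H\in U$, and use $H\cap X\in U$.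

The right question therefore concerns *definable* ideals. Identify $\mathcal P(\omega)$ with $2^\omega$, so that an ideal may be Borel, analytic, or coanalytic. The ideals in Tests 1–4 are Borel: their definitions quantify only over countable sets. For $\mathrm{conv}$, note that $A$ has more than $n$ accumulation points if and only if there are $n+1$ pairwise disjoint closed intervals with rational endpoints each containing infinitely many points of $A$. The question is: *can a tall Borel ideal be Ramsey?*

## The Katětov order and the random graph

The question has a formulation in terms of one particular ideal.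

**Definition (Katětov order).** For ideals $\mathscr I$ on $X$ and $\mathscr J$ on $Y$, write $\mathscr I\le_K\mathscr J$ if there is $f:Y\to X$ with $f^{-1}[A]\in\mathscr J$ for every $A\in\mathscr I$.

**Definition (random graph ideal).** $\mathcal R$ is the ideal on $\omega$ generated by the homogeneous sets (cliques and independent sets) of the Rado graph on the vertex set $\omega$. An ideal $J$ is *locally Katětov-above $\mathcal R$* if $\mathcal R\le_KJ|X$ for some $X\in J^+$.

Recall that every countable graph embeds into the Rado graph as an induced subgraph. In particular $\mathcal R$ is a proper ideal. Indeed, a disjoint union of $N$ cliques of size $N$ embeds; each homogeneous set contains at most $N$ of these $N^2$ points, so at least $N$ homogeneous sets are needed to cover them, for every $N$.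

**Lemma 1.** For $X\in J^+$: $\mathcal R\le_KJ|X$ if and only if there is $c:[X]^2\to2$ all of whose homogeneous sets are in $J$. Hence $J$ is not locally Katětov-above $\mathcal R$ if and only if $J$ is Ramsey.

*Proof.* Suppose $c$ is given. Embed the graph $(X,c^{-1}(1))$ into the Rado graph as an induced subgraph by an injection $f$. If $A$ is homogeneous in the Rado graph, then $f^{-1}[A]$ is $c$-homogeneous, so it is in $J$. A general member of $\mathcal R$ is a subset of a finite union of homogeneous sets, so its preimage is in $J$ as well.

Conversely, let $f:X\to\omega$ witness $\mathcal R\le_KJ|X$. Put $c(x,y)=1$ if $f(x)=f(y)$ or $f(x),f(y)$ are adjacent, and $c(x,y)=0$ otherwise. If $H$ is homogeneous of color $1$, then $f[H]$ is a clique; if it is of color $0$, then $f[H]$ is independent. So $f[H]\in\mathcal R$ and $H\subseteq f^{-1}[f[H]]\in J$. The last sentence of the lemma is the definition of (Ram), negated. $\square$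

The conjecture from "Ideals and Filters on Countable Sets" is that every tall Borel ideal is locally Katětov-above $\mathcal R$. It is true. A *tree* is a set $T\subseteq\omega^{<\omega}$ closed under initial segments; it is *well-founded* if it has no infinite branch, and $\mathrm{WF}$ is the set of well-founded trees. Recall that $\mathrm{WF}$ is $\mathbf\Pi^1_1$-complete, and in particular not analytic.

**Theorem A.** Let $J$ be a tall coanalytic ideal on $\omega$ that is not locally Katětov-above $\mathcal R$. Then there is a Borel map $T\mapsto A_T$ from trees on $\omega$ to $\mathcal P(\omega)$ with $A_T\in J\iff T\in\mathrm{WF}$. Hence $J$ is not analytic, and in particular not Borel.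

**Theorem B.** Every tall Borel ideal on $\omega$ is locally Katětov-above $\mathcal R$.

**Corollary C.** For a Borel ideal $J$ the following are equivalent: (a) $J$ is locally Katětov-above $\mathcal R$; (b) (Ram) fails for $J$; (c) $J|X$ is tall for some $X\in J^+$. Moreover, if $X\in J^+$ and $J|X$ is tall, there is $Y\subseteq X$, $Y\in J^+$, with $\mathcal R\le_KJ|Y$.

**Theorem D.** There is a tall coanalytic ideal that is not locally Katětov-above $\mathcal R$.

All of this is in ZFC. *Theorem B follows from Theorem A*: a Borel ideal is both coanalytic and analytic, so if it is tall it cannot fail to be locally above $\mathcal R$.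

*Proof of Corollary C from Theorem B.* (a)⇔(b) is Lemma 1.

(a)⇒(c): Let $f$ witness $\mathcal R\le_KJ|X$ and let $B\subseteq X$ be infinite. If $f$ is constant on an infinite subset of $B$, that subset is in $J$, because singletons are in $\mathcal R$. Otherwise $f[B]$ is infinite, and by Ramsey's theorem it contains an infinite homogeneous set $A\in\mathcal R$. Then $f^{-1}[A]\cap B$ is infinite and in $J$. So $J|X$ is tall.

(c)⇒(a) and the last sentence: Let $J|X$ be tall and let $b:\omega\to X$ be a bijection. Then $J'=\{A\subseteq\omega:b[A]\in J\}$ is a tall ideal on $\omega$, and it is Borel because $A\mapsto b[A]$ is continuous. By Theorem B there is $Y'\in J'^+$ with $\mathcal R\le_KJ'|Y'$. Put $Y=b[Y']$. Then $Y\subseteq X$, $Y\in J^+$ and $\mathcal R\le_KJ|Y$. $\square$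

Theorem D tells us what kind of proof to look for. Suppose we assume that $J$ is tall and Ramsey, with $J^+$ analytic, and try to reach a contradiction by applying (Ram) to clever colorings. This cannot succeed, because such ideals exist. We have to show instead that such a $J$ is *complicated*, by coding well-foundedness into it.

## Three colorings for a Ramsey ideal

From here until Theorem A is proved, $J$ is a tall coanalytic Ramsey ideal on $\omega$; by Lemma 1 this is the hypothesis of Theorem A. Write $m=\{0,\dots,m-1\}$, so that $H\setminus(x+1)$ is the set of elements of $H$ above $x$. A set $P$ is a *pseudointersection* of a family $\mathcal A$ if $P\setminus A$ is finite for every $A\in\mathcal A$.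

This step extracts from (Ram) the three combinatorial facts that we need. The colorings are those of the tests above.

**Lemma 2.** Let $Z\in J^+$.

(Sparse) If $k:\omega\to\omega$, there is $H\subseteq Z$ in $J^+$ with $y\ge k(x)$ for all $x<y$ in $H$.

(Selector) If $Z$ is partitioned into countably many sets from $J$, there is $Z'\subseteq Z$ in $J^+$ meeting each piece in at most one point.

(Lex) If $D_0,D_1,\dots\subseteq\omega$, there is $H\subseteq Z$ in $J^+$ such that for every $i$ one of $H\cap D_i$, $H\setminus D_i$ is finite.

*Proof.* (Sparse) Color $x<y$ with $1$ if $y\ge k(x)$. In a homogeneous set of color $0$ with least element $x$, all other elements are below $k(x)$, so the set is finite. A positive homogeneous set therefore has color $1$.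

(Selector) Color a pair $1$ if it lies in one piece. A homogeneous set of color $1$ is contained in a piece, or has at most one point, so it is in $J$. A positive homogeneous set has color $0$.

(Lex) Let $g(x)=(\chi_{D_i}(x))_{i\in\omega}\in2^\omega$. Color $x<y$ by whether $g(x)\le_{lex}g(y)$, and let $H$ be positive and homogeneous. Along $H$, the sequence $g$ is lexicographically nondecreasing or strictly decreasing. By induction on $i$, the $i$-th coordinate is eventually constant along $H$: on a tail of $H$ where all coordinates below $i$ are constant, coordinate $i$ is monotone with values in $\{0,1\}$, hence eventually constant. That is the assertion. $\square$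

## A game against an ultrafilter

Here is a first strategy. Suppose we had an ultrafilter of positive sets in which countable families have positive pseudointersections. It would resemble the Ramsey ultrafilter above. For definable $J$ this should be impossible, and it is. The purpose of this section is to prove that.

The textbook fact used is Martin's Borel determinacy theorem for moves in an arbitrary set: if $\mathbb T$ is a nonempty pruned tree on a set $M$ and $W\subseteq[\mathbb T]$ is Borel in the topology induced from $M^\omega$, $M$ discrete, then the game on $\mathbb T$ with payoff $W$ is determined. (Pruned means that every position has a legal continuation.)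

Since $J^+$ is analytic, fix a closed set $F\subseteq2^\omega\times\omega^\omega$ whose projection to the first coordinate is $J^+$; we identify sets with characteristic functions. If $(H,y)\in F$, we think of $y$ as a *witness* that $H$ is positive. Fix also an injection $\#:\omega^{<\omega}\to\omega$ with $\#\emptyset=0$.

**Lemma 3.** There is no ultrafilter $\mathcal V$ on an infinite $X\subseteq\omega$, containing all cofinite subsets of $X$, such that every countable subfamily of $\mathcal V$ has a pseudointersection in $J^+$ that is a subset of $X$.

*Proof.* Suppose $\mathcal V$ is one.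

**Step 1: the game.** We let I play sets in $\mathcal V$ and II build a positive set, together with a witness, inside them. In round $n$ player I plays $A_n\in\mathcal V$, and then II plays $x_n\in A_n$ and $t_n\in\omega^{<\omega}$, where for $n\ge1$ we require $x_n>x_{n-1}$ and $t_n\supseteq t_{n-1}$. Only such moves are legal. Members of $\mathcal V$ are infinite, so the tree of legal positions is pruned. II wins if $y=\bigcup_nt_n$ is infinite and $(\{x_n:n\in\omega\},y)\in F$.

The payoff is Borel. The set of runs with $\bigcup t_n$ infinite is $\bigcap_l\bigcup_n\{|t_n|\ge l\}$, a $G_\delta$ set. On it the map from runs to $(\{x_n\},y)$ is continuous: as $x_n\ge n$, whether $i\in\{x_n:n\in\omega\}$ is decided by $x_0,\dots,x_i$, and $y|l$ is decided once $|t_n|\ge l$. As $F$ is closed, the winning set is relatively closed in a $G_\delta$ set. So the game is determined, and we refute both possibilities.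

**Step 2: I has no winning strategy.** The purpose is to beat a strategy $\rho$ of I by one positive set that diagonalizes all its answers. For each finite sequence $q$ of moves of II that is legal against $\rho$, let $A_q\in\mathcal V$ be the answer of $\rho$. There are countably many $q$, so there is a pseudointersection $H_0\subseteq X$ of all the $A_q$ with $H_0\in J^+$.

For each $x$ there are only finitely many $q=((x_i,t_i))_i$ with all $x_i\le x$ and all $\#t_i\le x$, because the $x_i$ increase strictly and $\#$ is injective. So we can choose $k(x)>x$ such that every $z\in H_0$ with $z\ge k(x)$ lies in $A_q$ for all these $q$. Apply (Sparse) to $H_0$ and $k$ and remove finitely many points: we get $H=\{x_0<x_1<\cdots\}\subseteq H_0$ in $J^+$ with $H\subseteq A_\emptyset$ and $x_n\ge k(x_{n-1})$ for $n\ge1$. Pick $y$ with $(H,y)\in F$.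

Let II play $x_n$ together with the longest initial segment $t_n$ of $y$ such that $|t_n|\le n$ and $\#t_n\le x_n$. It exists since $\#\emptyset=0$. Because $x_n$ increases, $t_n$ also qualifies in round $n+1$, so $t_n\subseteq t_{n+1}$. For every $l$ we have $n\ge l$ and $x_n\ge\#(y|l)$ for all large $n$, so $\bigcup t_n=y$. The moves are legal, by induction: $x_0\in A_\emptyset$; and for $n\ge1$ the sequence $q$ of II's previous moves has $x_i\le x_{n-1}$ and $\#t_i\le x_i\le x_{n-1}$ for all its entries, so $x_n\ge k(x_{n-1})$ gives $x_n\in A_q$. Thus II wins a run against $\rho$, so $\rho$ is not winning.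

**Step 3: II has no winning strategy.** The purpose is to find, from a winning strategy $\tau$ of II, an infinite set none of whose infinite subsets is in $J$; this contradicts tallness. For a position $p$ consistent with $\tau$ and with I to move, let $R_p$ be the set of those $x$ such that $\tau$ answers some $A\in\mathcal V$ at $p$ by a pair $(x,t)$. Then $R_p\subseteq X$, and $R_p$ meets every $A\in\mathcal V$, because the answer to $A$ has $x\in A$. As $\mathcal V$ is an ultrafilter, $R_p\in\mathcal V$.

Define a tree $S$ of finite increasing sequences and positions $p_s$ ($s\in S$), consistent with $\tau$, in which II's numbers were $s$. Let $\emptyset\in S$ and let $p_\emptyset$ be the empty position. If $s\in S$, then $s^\frown x\in S$ exactly for $x\in R_{p_s}$; for each such $x$ choose one $A$ to which $\tau$ answers some $(x,t)$ at $p_s$, and let $p_{s^\frown x}$ be the position after these two moves. Write $R_s=R_{p_s}$. An infinite branch of $S$ comes from a run consistent with $\tau$, which II wins. So its range is in $J^+$.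

As $S$ is countable, $\{R_s:s\in S\}$ has an infinite pseudointersection $P$. Choose $h_0<h_1<\cdots$ in $P\cap R_\emptyset$ such that $h_j\in R_s$ for each of the finitely many $s\in S$ with $\operatorname{ran}s\subseteq\{h_i:i<j\}$. By induction along the sequence, the increasing enumeration of any infinite subset of $\{h_j:j\in\omega\}$ is a branch of $S$. So no infinite subset of $\{h_j\}$ is in $J$, contradicting tallness. $\square$

## $J$-sums, and why branches are the difficulty

We would now like to build an ultrafilter to which Lemma 3 applies. Take any ultrafilter $\mathcal V$ containing all complements of members of $J$; then $\mathcal V\subseteq J^+$. If decreasing sequences of positive sets always had positive pseudointersections, $\mathcal V$ would contradict Lemma 3. In general they do not. In $\emptyset\times\mathrm{Fin}$ let $A_n$ be the union of the columns with index at least $n$. A pseudointersection of the $A_n$ is finite in each column, so it lies in the ideal. The columns $A_n\setminus A_{n+1}$ are the obstruction, and we name what they do.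

**Definition ($J$-sums).** Pairwise disjoint sets $(Y_n)_{n\in\omega}$ form a *$J$-sum* if every $Z\subseteq\bigcup_nY_n$ with $Z\cap Y_n\in J$ for all $n$ is in $J$. A *$J$-partition* is a $J$-sum $E=(C_n)_{n\in\omega}$ with $\bigcup_nC_n=\omega$. Empty sets are allowed.

Examples: for $\emptyset\times\mathrm{Fin}$ the columns form a $J$-partition. For $\mathrm{Fin}$, a disjoint family is a $J$-sum only if all but finitely many members are empty, as a set choosing one point from each of infinitely many members shows. For any ideal, a finite partition of $\omega$, padded with empty sets, is a $J$-partition; in particular $(\omega,\emptyset,\emptyset,\dots)$ is.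

If $(Y_n)$ is a $J$-sum and $Y_n'\subseteq Y_n$, then $(Y'_n)$ is a $J$-sum: for $Z\subseteq\bigcup Y'_n$ disjointness gives $Z\cap Y_n=Z\cap Y_n'$. Taking some $Y_n'$ empty, we see that subfamilies of $J$-sums are $J$-sums.

**Lemma 4.** Let $A_0\supseteq A_1\supseteq\cdots$ have no pseudointersection in $J^+$ contained in $A_0$. Then $\bigcap_nA_n\in J$, and the sets $B_n=A_n\setminus A_{n+1}$ form a $J$-sum.

*Proof.* $\bigcap A_n$ is a pseudointersection contained in $A_0$, so it is in $J$. Let $Z\subseteq\bigcup B_n$ with all $Z\cap B_n\in J$, and suppose $Z\in J^+$. By (Selector) there is $Z'\subseteq Z$ in $J^+$ with $|Z'\cap B_n|\le1$ for all $n$. Since $B_i\subseteq A_n$ for $i\ge n$, we have $Z'\setminus A_n\subseteq B_0\cup\dots\cup B_{n-1}$, so $Z'\setminus A_n$ has at most $n$ points. Thus $Z'$ is a pseudointersection in $J^+$ contained in $A_0$, a contradiction. $\square$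

So the ultrafilter attempt yields something when it fails. By Lemma 3 there is a countable subfamily of $\mathcal V$ without positive pseudointersection; taking finite intersections we may assume that it is a decreasing sequence $(A_n)$. By Lemma 4 the $B_n$ form a $J$-sum. Infinitely many $B_n$ are positive: otherwise, for some $N$, all $B_n$ with $n\ge N$ are in $J$, hence so is their union, because they form a $J$-sum, and hence so is $A_N=\bigcap_nA_n\cup\bigcup_{n\ge N}B_n$, contrary to $A_N\in\mathcal V$. So $\omega$ contains a $J$-sum of infinitely many positive sets. The same argument applies inside each of them, and we obtain positive sets $X_s$ ($s\in\omega^{<\omega}$) such that each $(X_{s^\frown n})_n$ is a $J$-sum of subsets of $X_s$.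

This suggests a reduction of $\mathrm{WF}$: attach finite sets $a_s$ to the nodes, with the points that are new below $s^\frown n$ lying in $X_{s^\frown n}$, and put $A_T=\bigcup_{s\in T}a_s$. If $T$ is well-founded, induction along $T$ gives $A_T\in J$, since at each node the parts below the successors form a $J$-sum of members of $J$. But if $T$ has a branch $f$, we need $\bigcup_na_{f|n}\in J^+$, and *here the attempt stops*: positivity of the sets $X_{f|n}$ says nothing about a set formed from finite pieces along the branch.

To control branches we should build, along $f$, a set *and a witness*: finite approximations $(\sigma,t)$ to some $(H,y)\in F$. As $F$ is closed, the limit is then automatically in $F$. This forces us to replace "$X$ is positive" by a notion relative to the approximation.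

**Definition (nodes).** A *node* is $o=(\sigma,t)$ with $\sigma\in2^m$ and $t\in\omega^l$. Put $a_o=\{i<m:\sigma(i)=1\}$. One node extends another if it does so in both coordinates; $(H,y)$ *extends* $o$ if $\sigma\subset\chi_H$ and $t\subset y$. Write $o'\ge_Xo$ if $o'$ extends $o$ and $a_{o'}\setminus a_o\subseteq X$. We write $H|m'$ for $\chi_H|m'$.

The obvious notion would be this: call $X$ *naively $o$-small* if no $(H,y)\in F$ extending $o$ has $H\setminus m\subseteq X$. This is not good enough. We want to split a nonsmall $X$ into a $J$-sum of infinitely many nonsmall sets (after possibly extending $o$), and the danger is that $X$ is cut by some $J$-partition into small pieces while $X$ itself is not small.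

**Example 5.** Let $J=\mathrm{Fin}$ (not tall, but good enough to see the danger). Let $F$ consist of all $(H,y)$ of two kinds. Either $y(0)=1$ and $y(1),y(2),\dots$ enumerates the infinite set $H$ increasingly; or $y(0)=0$, $H$ has infinitely many even and infinitely many odd elements, $y(1),y(3),\dots$ enumerates the even ones and $y(2),y(4),\dots$ the odd ones, increasingly. Each kind gives a closed set, and the projection of $F$ is the family of infinite sets. Let $o=(\emptyset,(0))$. Then $\omega$ is not naively $o$-small. But both the even and the odd numbers are naively $o''$-small for every $o''$ extending $o$, because a set $H$ witnessed by $y$ with $y(0)=0$ has infinitely many elements of both parities.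

In such a situation one would like to shrink $H$ into a single piece of the partition. But the smaller set needs a *new* witness, and the new witness may not extend $t$. The remedy is to demand in advance that $H$ be so thin that it is, up to an initial part, already inside one piece of each partition in a prescribed list. A node such as $o$ in Example 5 then counts as dead from the start.

## Thin sets and small sets

**Definition (constraints, thin sets).** A *constraint* is a function $\theta$ assigning to each $x\in\omega$ a finite set $\theta(x)$ of $J$-partitions. An infinite $H$ is *$\theta$-thin* if for all $x\in H$ and all $E=(C_n)\in\theta(x)$ there is $n\le\min(H\setminus(x+1))$ with $H\setminus(x+1)\subseteq C_n$.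

Example: let $\theta(x)$ consist of the partition into residue classes modulo $x+1$, where $C_r=\{z:z\equiv r\}$ for $r\le x$ and the other $C_n$ are empty. Then $H$ is $\theta$-thin if and only if for each $x\in H$ all larger elements of $H$ are congruent modulo $x+1$; the bound $r\le\min(H\setminus (x+1))$ holds automatically. The set $\{h_0<h_1<\cdots\}$ with $h_j=\prod_{i<j}(h_i+1)$, that is $1,2,6,42,\dots$, is $\theta$-thin.

Two facts follow directly from the definition. Infinite subsets of $\theta$-thin sets are $\theta$-thin: passing from $H$ to $H'\subseteq H$ shrinks $H\setminus(x+1)$ and can only raise its minimum. And if $\theta'(x)\subseteq\theta(x)$ for all $x\in H$ and $H$ is $\theta$-thin, then $H$ is $\theta'$-thin.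

The next lemma ensures that asking for thinness never costs us positivity.

**Lemma 6.** For $X\in J^+$ and any constraint $\theta$ there is a $\theta$-thin $H\subseteq X$ with $H\in J^+$.

*Proof.* The family consisting of $\omega$ and of all pieces of all $E\in\bigcup_x\theta(x)$ is countable. By (Lex) there is $H_0\subseteq X$ in $J^+$ such that for each piece $C$ one of $H_0\cap C$, $H_0\setminus C$ is finite. Let $E=(C_n)$ be one of the partitions involved. Not all $H_0\cap C_n$ are finite, since otherwise they would all be in $J$ and $H_0\in J$, because $E$ is a $J$-partition. So there is $n(E)$ with $H_0\setminus C_{n(E)}$ finite.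

Choose $k(x)>x$ such that, for each of the finitely many $E=(C_n)\in\theta(x)$, every $z\in H_0$ with $z\ge k(x)$ satisfies $z\in C_{n(E)}$ and $z\ge n(E)$. Let $H\subseteq H_0$ in $J^+$ be given by (Sparse) for $k$. For $x\in H$ and $E\in\theta(x)$, all elements of $H\setminus(x+1)$ are at least $k(x)$. So $H\setminus(x+1)\subseteq C_{n(E)}$ and $n(E)\le\min(H\setminus(x+1))$. $\square$

**Definition (small sets).** Let $o=(\sigma,t)$ with $\sigma\in2^m$. A set $X\subseteq\omega$ is *$o$-small*, $X\in S_o$, if there is a constraint $\theta$ such that no $(H,y)\in F$ extending $o$ satisfies: $H\setminus m\subseteq X$ and $H\setminus m$ is $\theta$-thin. We say that $\theta$ *witnesses* $X\in S_o$.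

In Example 5, $\omega$ is $(\emptyset,(0))$-small: let $\theta(x)$ consist of the partition into even and odd numbers, for every $x$. A $\theta$-thin set has, apart from its least element, only elements of one parity, so it has no witness $y$ with $y(0)=0$. On the other hand $\omega\notin S_{(\emptyset,(1))}$: Lemma 6 uses only (Ram), which $\mathrm{Fin}$ has, so for every $\theta$ there is an infinite $\theta$-thin $H$, and it has a witness with $y(0)=1$.

**Lemma 7.**

(S1) $S_o$ is closed under subsets; $J\subseteq S_o$; if $X\in J^+$ then $X\notin S_{(\emptyset,\emptyset)}$; if $X\notin S_o$ then some element of $F$ extends $o$.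

(S2) If $X\notin S_o$ and $M\in\omega$, there is $o'=(\sigma',t')\ge_Xo$ with $|\sigma'|,|t'|\ge M$ and $X\notin S_{o'}$.

*Proof of (S1).* A constraint witnessing $X\in S_o$ also works for subsets of $X$. If $X\in J$, any constraint witnesses $X\in S_o$: if $H\setminus m\subseteq X$ then $H\in J$, so $(H,y)\notin F$. If $X\in J^+$ and $\theta$ is any constraint, Lemma 6 gives a $\theta$-thin $H\subseteq X$ in $J^+$, and there is $y$ with $(H,y)\in F$. So $\theta$ does not witness $X\in S_{(\emptyset,\emptyset)}$. The last statement follows by considering the constraint with all $\theta(x)=\emptyset$.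

*Proof of (S2).* This says that a nonsmall situation can be prolonged. Suppose not. Then for each $o'=(\sigma',t')\ge_Xo$ with $|\sigma'|,|t'|\ge M$ we can fix a constraint $\theta_{o'}$ witnessing $X\in S_{o'}$. We combine them: let $\theta(x)$ be the union of $\theta_{o'}(x)$ over those of these $o'$ with $|\sigma'|\le x$ and $\#t'\le x$. This union is finite, since there are finitely many such $\sigma'$ and, as $\#$ is injective, finitely many such $t'$. So $\theta$ is a constraint.

Let $o=(\sigma,t)$ with $\sigma\in2^m$, $t\in\omega^l$. As $X\notin S_o$, there is $(H,y)\in F$ extending $o$ with $H\setminus m\subseteq X$ and $H\setminus m$ $\theta$-thin. Put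
$$t'=y|\max(M,l),\qquad m'=\max(M,m,\#t'),\qquad \sigma'=H|m',\qquad o'=(\sigma',t').$$
Then $o'$ extends $o$, and $a_{o'}\setminus a_o=H\cap(m'\setminus m)\subseteq X$, so $o'\ge_Xo$, with both lengths at least $M$. Every $x\in H\setminus m'$ satisfies $x\ge|\sigma'|$ and $x\ge\#t'$, so $\theta_{o'}(x)\subseteq\theta(x)$. Thus $H\setminus m'\subseteq X$, being an infinite subset of $H\setminus m$, is $\theta$-thin and hence $\theta_{o'}$-thin, while $(H,y)\in F$ extends $o'$. This contradicts the choice of $\theta_{o'}$. $\square$

## Splitting a nonsmall set into a $J$-sum of nonsmall sets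

This is the heart of the proof. It uses Lemma 3 when an ultrafilter exists, and thinness when it does not.

**Lemma 8.** If $X\notin S_o$, there are $o''\ge_Xo$ and a $J$-sum $(Y_n)_{n\in\omega}$ of subsets of $X$ with $Y_n\notin S_{o''}$ for all $n$.

*Proof.* Suppose the conclusion fails for $X$ and $o$.

**Step 1: closing the small sets under $J$-sums.** We need an ideal in order to have an ultrafilter, and the ideal should not notice $J$-partitions. For $o''\ge_Xo$ let
$$\mathcal L_{o''}=\{A\subseteq X:\text{ there is a }J\text{-partition }(C_n)\text{ with }A\cap C_n\in S_{o''}\text{ for all }n\};\tag{1}$$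
we say that such a $(C_n)$ *works* for $A$. By (S1), $\mathcal L_{o''}$ is closed under subsets. The $J$-partition $(\omega,\emptyset,\emptyset,\dots)$ and (S1) show
$$\mathcal L_{o''}\supseteq S_{o''}\cap\mathcal P(X)\supseteq J\cap\mathcal P(X).\tag{2}$$

*Finite unions.* Let $(C_n)$ work for $A$ and $(C_n')$ for $B$. Consider the disjoint sets $A\cap C_n$ and $(B\setminus A)\cap C'_n$ ($n\in\omega$) together with $\omega\setminus(A\cup B)$; their union is $\omega$. If $Z$ meets each of them in a set from $J$, then $Z\cap A\in J$, because $(C_n)$ is a $J$-partition and $Z\cap A\cap C_n\in J$ for all $n$. Likewise $Z\cap(B\setminus A)\in J$. Adding $Z\setminus(A\cup B)\in J$ we get $Z\in J$. So these sets form a $J$-partition. It works for $A\cup B$: the traces of $A\cup B$ are $A\cap C_n\in S_{o''}$, $(B\setminus A)\cap C_n'\subseteq B\cap C'_n\in S_{o''}$, and $\emptyset$. So $A\cup B\in\mathcal L_{o''}$.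

*$J$-sums.* Let $(A_n)$ be a $J$-sum of members of $\mathcal L_{o''}$ and let $(C^n_k)_k$ work for $A_n$. Consider the sets $A_n\cap C^n_k$ ($n,k\in\omega$) and $\omega\setminus\bigcup_nA_n$. If $Z$ meets each of them in a set from $J$, then for each $n$ we get $Z\cap A_n\in J$, because $(C^n_k)_k$ is a $J$-partition; then $Z\cap\bigcup_nA_n\in J$, because $(A_n)$ is a $J$-sum; so $Z\in J$. Hence these sets form a $J$-partition, and it works for $\bigcup_nA_n$. So $\bigcup_nA_n\in\mathcal L_{o''}$.

Now either $X\notin\mathcal L_{o''}$ for some $o''\ge_Xo$, or $X\in\mathcal L_{o''}$ for all of them.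

**Step 2: the case $X\notin\mathcal L_{o''}$ for some $o''\ge_Xo$.** Here we build an ultrafilter that contradicts Lemma 3. Write $\mathcal L=\mathcal L_{o''}$. We first show:
$$\begin{gathered}\text{every sequence }A_0\supseteq A_1\supseteq\cdots\text{ of subsets of }X\text{ not in }\mathcal L\\ \text{has a pseudointersection in }J^+\text{ contained in }X.\end{gathered}\tag{3}$$
Suppose $(A_n)$ has none. By Lemma 4, $A_\infty=\bigcap_nA_n\in J$ and the sets $B_n=A_n\setminus A_{n+1}$ form a $J$-sum. For every $N$ we have $A_N=A_\infty\cup\bigcup_{n\ge N}B_n\notin\mathcal L$, while $A_\infty\in\mathcal L$ by (2). By closure under finite unions, $\bigcup_{n\ge N}B_n\notin\mathcal L$, and by closure under $J$-sums $B_n\notin\mathcal L$ for some $n\ge N$. Hence infinitely many $B_n$ are not in $\mathcal L$, and by (2) these are not in $S_{o''}$. They form a $J$-sum of subsets of $X$, which is exactly what we assumed not to exist. This proves (3).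

By Step 1 and (2), $\mathcal L$ is closed under subsets and finite unions and contains the finite subsets of $X$ but not $X$. So $X$ is infinite, and the filter $\{X\setminus A:A\in\mathcal L\}$ extends to an ultrafilter $\mathcal V$ on $X$. It contains the cofinite subsets of $X$ and is disjoint from $\mathcal L$. Given $V_0,V_1,\dots\in\mathcal V$, apply (3) to $A_n=\bigcap_{i\le n}V_i\in\mathcal V$: this yields a pseudointersection of $\{V_i:i\in\omega\}$ in $J^+$ contained in $X$. This contradicts Lemma 3.

**Step 3: the case $X\in\mathcal L_{o''}$ for all $o''\ge_Xo$.** Here we show $X\in S_o$ by assembling one constraint that forces $H$ into a single piece and then applies the constraint for that piece. Let $o=(\sigma,t)$, $|\sigma|=m$. For each $\sigma''$ with $(\sigma'',t)\ge_Xo$ fix a $J$-partition $E_{\sigma''}=(C^{\sigma''}_n)_n$ that works for $X$, relative to $S_{(\sigma'',t)}$, and for each $n$ a constraint $\theta_{\sigma'',n}$ witnessing $X\cap C^{\sigma''}_n\in S_{(\sigma'',t)}$. Let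
$$\theta(x)=\{E_{\sigma''}:|\sigma''|\le x+1\}\ \cup\ \bigcup\{\theta_{\sigma'',n}(x):|\sigma''|\le x,\ n\le x\},\tag{4}$$
a finite set. As $X\notin S_o$, there is $(H,y)\in F$ extending $o$ with $H\setminus m\subseteq X$ and $H\setminus m$ $\theta$-thin.

Let $x_0=\min(H\setminus m)$ and $\sigma''=H|(x_0+1)$. The only new point is $x_0\in X$, so $(\sigma'',t)\ge_Xo$. As $|\sigma''|=x_0+1$, we have $E_{\sigma''}\in\theta(x_0)$. By thinness at $x_0$ there is $n\le\min(H\setminus(x_0+1))$ with $H\setminus(x_0+1)\subseteq C^{\sigma''}_n$. Every $x\in H\setminus(x_0+1)$ satisfies $x\ge x_0+1=|\sigma''|$ and $x\ge n$, so $\theta_{\sigma'',n}(x)\subseteq\theta(x)$ by (4). Hence $H\setminus|\sigma''|$ is a subset of $X\cap C_n^{\sigma''}$ and is $\theta_{\sigma'',n}$-thin, and $(H,y)\in F$ extends $(\sigma'',t)$. This contradicts the choice of $\theta_{\sigma'',n}$. $\square$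

Step 3 explains the bound $n\le\min(H\setminus(x+1))$ in the definition of thinness: the number $n$ is not known in advance, infinitely many constraints $\theta_{\sigma'',n}$ compete, and only finitely many of them may be put into $\theta(x)$.

## Reducing well-foundedness to $J$

**Step 1: the scheme.** We attach a node and a nonsmall set to each $s\in\omega^{<\omega}$, splitting by Lemma 8 and prolonging by (S2). We construct $(o_s,X_s)$ with $X_s\notin S_{o_s}$ and both coordinates of $o_s$ of length at least $|s|$. Start with $o_\emptyset=(\emptyset,\emptyset)$ and $X_\emptyset=\omega$; this is allowed by (S1). Given $(o_s,X_s)$, let $o''_s\ge_{X_s}o_s$ and $(Y_n)$ be as in Lemma 8. Put $X_{s^\frown n}=Y_n$. Apply (S2) to $Y_n\notin S_{o''_s}$ and choose $o_{s^\frown n}\ge_{X_{s^\frown n}}o''_s$ with both coordinates of length at least $|s|+1$ and $X_{s^\frown n}\notin S_{o_{s^\frown n}}$.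

Write $a_s=a_{o_s}$ and $d_s=a_{o''_s}\setminus a_s$, a finite subset of $X_s$. New points of $o_{s^\frown n}$ over $o''_s$ lie in $X_{s^\frown n}\subseteq X_s$, so
$$a_{s^\frown n}\setminus a_s\ \subseteq\ d_s\cup X_{s^\frown n}\ \subseteq\ X_s.\tag{5}$$
For a tree $T$ let $A_T=\bigcup_{s\in T}a_s$. For each $i$ the set $\{T:i\in A_T\}=\bigcup_{s:\,i\in a_s}\{T:s\in T\}$ is open, so $T\mapsto A_T$ is Borel.

**Step 2: if $T$ is ill-founded then $A_T\in J^+$.** Let $f$ be a branch of $T$. The nodes $o_{f|n}$ increase, and both of their lengths tend to infinity. So they have a union $(H,y)$ with $H=\bigcup_na_{f|n}$. Since $X_{f|n}\notin S_{o_{f|n}}$, each $o_{f|n}$ is extended by an element of $F$, by (S1). These elements converge to $(H,y)$, and $F$ is closed, so $(H,y)\in F$ and $H\in J^+$. As $A_T\supseteq H$, also $A_T\in J^+$.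

**Step 3: if $T$ is well-founded then $A_T\in J$.** If $T=\emptyset$ then $A_T=\emptyset$. Let $T\ne\emptyset$ and for $s\in T$ let
$$D_s=\bigcup\{a_u:s\subseteq u\in T\}\setminus a_s.$$
First, $D_s\subseteq X_s$. Indeed a point of $a_u\setminus a_s$ lies in $a_{u|(j+1)}\setminus a_{u|j}$ for some $j$ with $|s|\le j<|u|$, hence in $X_{u|j}\subseteq X_s$ by (5).

We show $D_s\in J$ by induction on the rank of $s$ in $T$; so assume $D_{s^\frown n}\in J$ for all $n$ with $s^\frown n\in T$. For such $n$ let
$$Z_n=\bigl(a_{s^\frown n}\setminus(a_s\cup d_s)\bigr)\cup D_{s^\frown n},$$
and let $Z_n=\emptyset$ for all other $n$. Then $Z_n\subseteq X_{s^\frown n}$, by (5) and by $D_{s^\frown n}\subseteq X_{s^\frown n}$. Also $Z_n\in J$, as the union of a finite set and a member of $J$. Since $(X_{s^\frown n})_n$ is a $J$-sum, and $\bigcup_kZ_k$ meets $X_{s^\frown n}$ exactly in $Z_n$, we get $\bigcup_nZ_n\in J$.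

A point of $D_s$ lies in $a_u\setminus a_s$ for some $u\in T$ with $u\supseteq s^\frown n$ for some $n$. If it lies in $a_{s^\frown n}$, it lies in $a_{s^\frown n}\setminus a_s\subseteq d_s\cup Z_n$. If not, it lies in $a_u\setminus a_{s^\frown n}\subseteq D_{s^\frown n}\subseteq Z_n$. Thus $D_s\subseteq d_s\cup\bigcup_nZ_n\in J$. For $s=\emptyset$ this gives $A_T=a_\emptyset\cup D_\emptyset\in J$.

**Step 4: end of the proof of Theorem A.** We have $A_T\in J\iff T\in\mathrm{WF}$. If $J$ were analytic, its preimage $\mathrm{WF}$ under a Borel map would be analytic, which is false. So $J$ is not analytic, and in particular not Borel. This proves Theorem A, and with it Theorem B and Corollary C. $\blacksquare$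

## A tall coanalytic Ramsey ideal

It remains to prove Theorem D. We want an analytic notion of positive set that survives homogenization. The plan is to fix a very rich coloring $c$ of all nonempty finite sets and to call a set positive if it contains a copy of this pattern. Tallness will follow because inside any infinite set Ramsey's theorem makes $c$ constant on $m$-sets, and a constant pattern is not rich. The difficulty is that a homogeneous subset need not contain an exact copy. Color the pair $\{x,y\}$ by $c(\{x,y\})$: on a homogeneous set $c$ is constant on pairs, and so it cannot reproduce the pattern of $c$ on pairs. Each homogenization will cost us one coordinate, so we keep count.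

**The coloring.** Let $((N_z,u_z))_{z\in\omega}$ list all pairs $(N,u)$ with $N\in\omega$ and $u:\mathcal P(N)\to2$, each infinitely often. For $z\in\omega$ and $A\subseteq z$ put $c(A\cup\{z\})=u_z(A)$ if $N_z\le z$ and $A\subseteq N_z$, and $c(A\cup\{z\})=0$ otherwise. Every nonempty finite set is uniquely of the form $A\cup\{z\}$ with $z$ its maximum, so $c:[\omega]^{<\omega}\setminus\{\emptyset\}\to2$ is defined. Considering those $z\ge N$ with $(N_z,u_z)=(N,u)$, we see:

> (∗) for all $N$ and $u:\mathcal P(N)\to2$ there are infinitely many $z\ge N$ with $c(A\cup\{z\})=u(A)$ for all $A\subseteq N$.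

**Definition ($k$-copies).** For $k\ge0$, an infinite set $H=\{x_0<x_1<\cdots\}$ is a *$k$-copy* if for all $m>2k$ and $i_1<\dots<i_m$
$$c(\{x_{i_1},\dots,x_{i_m}\})=c(\{i_1,\dots,i_{m-k}\}).\tag{6}$$
Let $I=\{X\subseteq\omega:X\text{ contains no }k\text{-copy, for any }k\}$.

For example, $\omega$ is a $0$-copy. In a $1$-copy, the color of a triple $\{x_{i_1},x_{i_2},x_{i_3}\}$ is $c(\{i_1,i_2\})$, the color of a quadruple is that of its first three indices, and so on; the colors of pairs and of singletons are unrestricted. The next lemma says that every $d:[\omega]^2\to2$ has a homogeneous $1$-copy.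

**Lemma 9.** For every $d:[\omega]^2\to2$ there is an infinite $d$-homogeneous set $\{j_0<j_1<\cdots\}$ with $c(\{j_{i_1},\dots,j_{i_p}\})=c(\{i_1,\dots,i_{p-1}\})$ for all $p\ge3$ and $i_1<\dots<i_p$.

*Proof.* **Step 1: a notion of density.** We need to know when a set of candidates is still rich enough to realize every finite pattern. For finite $A\subseteq\omega$ let $e_z(A)=c(A\cup\{z\})$ if $A\subseteq z$, and $e_z(A)=0$ otherwise. Let $u,u',u'',\dots$ denote finite partial functions from $[\omega]^{<\omega}$ to $2$. Call $L\subseteq\omega$ *dense in $[u]$* if for every $u'\supseteq u$ some $z\in L$ has $e_z\supseteq u'$. Call $K$ *nowhere dense in $[u]$* if $K$ is dense in $[u']$ for no $u'\supseteq u$. Both properties pass from $u$ to larger $u'$. We use three facts.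

(i) *If $L$ is dense in $[u]$ and $u'\supseteq u$, there are arbitrarily large $z\in L$ with $e_z\supseteq u'$.* Given $b$, first extend $u'$ at $b+1$ new arguments so that it disagrees with each of $e_0,\dots,e_b$; the $z\in L$ found for the extension is larger than $b$. (So finite sets are dense in no $[u]$.)

(ii) *$\omega$ is dense in $[\emptyset]$.* Given $u'$, choose $N$ such that all sets in $\mathrm{dom}(u')$ are subsets of $N$, extend $u'$ to $\mathcal P(N)$, and apply (∗); for $z\ge N$ and $A\subseteq N$ we have $A\subseteq z$, so $e_z(A)=c(A\cup\{z\})$.

(iii) *If $L$ is dense and $K$ is nowhere dense in $[u]$, then $L\setminus K$ is dense in $[u]$.* Given $u'\supseteq u$, $K$ is not dense in $[u']$, so there is $u''\supseteq u'$ with $e_z\not\supseteq u''$ for all $z\in K$. Some $z\in L$ has $e_z\supseteq u''$, and then $z\notin K$.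

**Step 2: the promises.** Next we express the required pattern through requirements that each chosen point imposes on all later ones. For $\vec\jmath=(j_0<\dots<j_{n-1})$ and $x>j_{n-1}$ (no condition if $n=0$) let $w^{\vec\jmath}_x$ be the function with domain $\{A\cup\{x\}:\emptyset\ne A\subseteq\{j_0,\dots,j_{n-1}\}\}$ and
$$w^{\vec\jmath}_x(\{j_{i_1},\dots,j_{i_q},x\})=c(\{i_1,\dots,i_q,n\})\qquad(i_1<\dots<i_q<n).$$
A sequence $j_0<j_1<\cdots$ has the required pattern provided that
$$e_{j_n}\supseteq w^{(j_0,\dots,j_{i-1})}_{j_i}\quad\text{for all }i<n.\tag{7}$$
Indeed, let $A\subseteq\{j_0,\dots,j_{n-1}\}$ with $|A|\ge2$ and $\max A=j_i$. Then $A$ is in the domain of $w^{(j_0,\dots,j_{i-1})}_{j_i}$, whose value at $A$ is $c$ of the set of indices of $A$. So $c(A\cup\{j_n\})=e_{j_n}(A)$ is $c$ of the set of indices of $A$, which is the claim with $p=|A|+1\ge3$.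

Let $N_0(x)=\{y>x:d(x,y)=0\}$.

**Step 3: attempt at color $0$.** We pick points greedily as long as the color-$0$ neighborhood stays dense somewhere. Start with $L_0=\omega$, $u_0=\emptyset$; $L_0$ is dense in $[u_0]$ by (ii). Given $\vec\jmath=(j_0,\dots,j_{n-1})$ and $L_n$ dense in $[u_n]$, call $x$ *eligible* if $x\in L_n$, $e_x\supseteq u_n$, $x>j_{n-1}$ (if $n>0$), and $x$ is larger than all elements of $\bigcup\mathrm{dom}(u_n)$. For eligible $x$, $u_n\cup w^{\vec\jmath}_x$ is a function, because all sets in the domain of $w^{\vec\jmath}_x$ contain $x$ and those in $\mathrm{dom}(u_n)$ do not. If there are an eligible $x$ and $u'\supseteq u_n\cup w^{\vec\jmath}_x$ such that $N_0(x)\cap L_n$ is dense in $[u']$, choose such $x,u'$ and let $j_n=x$, $u_{n+1}=u'$, $L_{n+1}=N_0(x)\cap L_n$.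

If this never stops, then $j_n\in L_n\subseteq N_0(j_i)$ for $i<n$, so $\{j_n:n\in\omega\}$ is homogeneous of color $0$. It satisfies (7), since $e_{j_n}\supseteq u_n\supseteq w^{(j_0,\dots,j_{i-1})}_{j_i}$ for $i<n$. So we are done in this case.

**Step 4: if the attempt stops, color $1$ works.** Suppose it stops at $\vec\jmath=(j_0,\dots,j_{n-1})$, $L=L_n$, $u=u_n$. This means: for every eligible $x$ the set $N_0(x)\cap L$ is nowhere dense in $[u\cup w^{\vec\jmath}_x]$. So we can discard color-$0$ neighborhoods and remain dense. We build $j'_0<j'_1<\cdots$ and $u^0\subseteq u^1\subseteq\cdots$ with $u^0=u$ such that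
$$L^k=L\setminus\bigcup_{i<k}N_0(j_i')\quad\text{is dense in }[u^k].$$
For $k=0$ this holds. Given $u^k$ and $L^k$, use (i) to choose $j'_k\in L^k$ with $e_{j_k'}\supseteq u^k$ and larger than $j_{n-1}$, than $j'_{k-1}$, and than all elements of $\bigcup\mathrm{dom}(u^k)$. As $u\subseteq u^k$ and $L^k\subseteq L$, it is eligible. Let
$$u^{k+1}=u^k\cup w^{\vec\jmath}_{j'_k}\cup w^{(j_0',\dots,j'_{k-1})}_{j'_k}.$$
This is a function. The sets in the last two domains contain $j'_k$, so they are not in $\mathrm{dom}(u^k)$. The last two domains are disjoint from each other: their members are $A\cup\{j'_k\}$ with $A$ a nonempty subset of $\{j_i:i<n\}$, respectively of $\{j'_i:i<k\}$, and these two sets are disjoint, because all $j'_i$ are larger than $j_{n-1}$.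

The set $N_0(j_k')\cap L$ is nowhere dense in $[u\cup w^{\vec\jmath}_{j'_k}]$, hence in $[u^{k+1}]$, and $L^k$ is dense in $[u^{k+1}]$. By (iii), $L^{k+1}=L^k\setminus N_0(j'_k)$ is dense in $[u^{k+1}]$, and the construction continues.

For $i<k$ we have $j_k'\in L^k$, so $j'_k\notin N_0(j'_i)$, so $d(j'_i,j'_k)=1$. Thus $\{j_k':k\in\omega\}$ is homogeneous of color $1$. And (7) holds for it, since $e_{j_k'}\supseteq u^k\supseteq w_{j'_i}^{(j'_0,\dots,j'_{i-1})}$ for $i<k$. $\square$

**Lemma 10.** If $H$ is a $k$-copy and $d:[H]^2\to2$, there is a $d$-homogeneous $(k+1)$-copy $H'\subseteq H$.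

*Proof.* Let $H=\{x_0<x_1<\cdots\}$. Apply Lemma 9 to the coloring $\{i,j\}\mapsto d(x_i,x_j)$ to get $\{j_0<j_1<\cdots\}$, and let $H'=\{x_{j_i}:i\in\omega\}$. It is $d$-homogeneous. If $m>2(k+1)$, then $m>2k$ and $m-k>k+2$, so $m-k\ge3$. By (6) for $H$ and then Lemma 9 with $p=m-k$,
$$c(\{x_{j_{i_1}},\dots,x_{j_{i_m}}\})=c(\{j_{i_1},\dots,j_{i_{m-k}}\})=c(\{i_1,\dots,i_{m-k-1}\}).\qquad\square$$

*Proof of Theorem D.* We check the four properties of $I$ in turn.

**$I$ is an ideal.** It is closed under subsets, it contains the finite sets because copies are infinite, and $\omega\notin I$ because $\omega$ is a $0$-copy. Suppose $X_1\cup X_2$ contains a $k$-copy $H$. Color $x<y$ in $H$ by $1$ if $x\in X_1$ and by $0$ otherwise, and let $H'\subseteq H$ be a homogeneous $(k+1)$-copy (Lemma 10). As $H'$ has no last element, every element of $H'$ is the smaller member of some pair. So $H'\subseteq X_1$ if the color is $1$, and $H'\cap X_1=\emptyset$, so that $H'\subseteq X_2$, if the color is $0$. Hence $X_1\in I^+$ or $X_2\in I^+$.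

**$I$ is coanalytic.** $X\in I^+$ if and only if there are $k$ and $H\subseteq X$ such that $H$ is a $k$-copy, and the set of these triples $(X,k,H)$ is Borel. So $I^+$ is analytic.

**$I$ is Ramsey.** Given $X\in I^+$ and $d:[X]^2\to2$, take a $k$-copy $H\subseteq X$ and apply Lemma 10; the resulting $(k+1)$-copy is homogeneous and in $I^+$. By Lemma 1, $I$ is not locally Katětov-above $\mathcal R$.

**$I$ is tall.** Let $Y$ be infinite. By Ramsey's theorem there are infinite sets $Y\supseteq Z_1\supseteq Z_2\supseteq\cdots$ such that $c$ is constant on the $m$-element subsets of $Z_m$. Choose $z_1<z_2<\cdots$ with $z_m\in Z_m$, and let $Z=\{z_m:m\ge1\}$. Then $\{z_i:i\ge m\}\subseteq Z_m$ for each $m$. We show $Z\in I$.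

Suppose $Z$ contains a $k$-copy $\{x_0<x_1<\cdots\}$. Equation (6) with $m=2k+1$ gives
$$c(\{i_1,\dots,i_{k+1}\})=c(\{x_{i_1},\dots,x_{i_{2k+1}}\})\quad\text{for all }i_1<\dots<i_{2k+1}.$$
There is $b$ with $x_i\in Z_{2k+1}$ for all $i\ge b$. Every $(k+1)$-element subset of $[b,\infty)$ can be prolonged to a $(2k+1)$-element set by larger indices, so $c(\{i_1,\dots,i_{k+1}\})$ is the same for all $b\le i_1<\dots<i_{k+1}$.

But fix $b\le i_1<\dots<i_k$ and let $N=i_k+1$ (or $N=0$ if $k=0$). Apply (∗) with a function $u:\mathcal P(N)\to2$ taking the value $0$ at $\{i_1,\dots,i_k\}$, and again with one taking the value $1$ there. This gives $z,z'\ge\max(N,b)$ with $c(\{i_1,\dots,i_k,z\})=0$ and $c(\{i_1,\dots,i_k,z'\})=1$, a contradiction. So $Z\subseteq Y$ is an infinite member of $I$. $\blacksquare$
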